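
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Cycles with equally many vertices in each part\\ of a regular multipartite tournament}


\begin{abstract}
Let $D$ be a regular $c$-partite tournament with $c\ge 5$ whose partite sets all have size $r$. We prove that for every $m\in\{1,\dots,r\}$ there is a cycle in $D$ with exactly $m$ vertices of each partite set, which confirms a conjecture from \cite{source}. In fact a fixed positive proportion (at least $\frac1{120}$) of the choices of $m$ vertices from each part induce a Hamiltonian digraph. The proof selects the vertices at random, bounds the expected sum of the squared degree imbalances, and shows that every obstruction to a Hamiltonian cycle forces either a vertex of in- or outdegree $0$ or a sum of squared imbalances that exceeds this expectation by a definite factor. For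 $c=4$ the statement fails, already with $m=1$, for every even $r$.
\end{abstract}

\section{The question and the results}

All digraphs are finite, without loops and multiple arcs. For a vertex $x$ we write $N^+(x)$ and $N^-(x)$ for its sets of out- and in-neighbors and $d^{\pm}(x)=|N^{\pm}(x)|$. A digraph is \emph{regular} if there is a number $p$ with $d^+(x)=d^-(x)=p$ for all its vertices $x$. A \emph{$c$-partite tournament} is an orientation of a complete $c$-partite graph; its \emph{partite sets}, or parts, are those of that graph. Two vertices in different parts are thus joined by exactly one arc, and two vertices in the same part by none. A \emph{cycle} is a directed cycle. Hence all our cycles have length at least $3$.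

Let $D$ be a regular $c$-partite tournament with parts $V_1,\dots,V_c$ of common size $r$. The following was conjectured in \cite{source}: \emph{if $c\ge5$ and $r\ge2$, then for every $m\in\{1,\dots,r\}$ there is a cycle in $D$ with exactly $m$ vertices of each partite set.}

For $m=r$ such a cycle is a Hamiltonian cycle of $D$; for $m=1$ it is a cycle that meets every part exactly once. In every case we look for sets $S_i\subseteq V_i$ with $|S_i|=m$ such that the induced digraph $T=D[S_1\cup\dots\cup S_c]$ is Hamiltonian. Regularity of $D$ means that at every vertex exactly half of the arcs leave. The digraph $T$ inherits this only approximately, but for a \emph{typical} choice of the $S_i$ it should be nearly balanced at most vertices, while an obstruction to a Hamiltonian cycle ought to force arcs to run predominantly in one direction between large sets. So one guesses that the answer is yes, and that it is yes for many choices of the $S_i$. We prove this, in a slightly more general setting.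

\begin{theorem}\label{thm:main}
Let $c\ge5$ and $m\ge1$. Let $D$ be a $c$-partite tournament with partite sets $V_1,\dots,V_c$ of sizes $|V_i|=r_i\ge m$ such that
\begin{equation}\label{eq:balance}
\sum_{j\ne i}\frac{|N^+(x)\cap V_j|}{r_j}=\frac{c-1}2\qquad\text{for every $i$ and every $x\in V_i$.}
\end{equation}
Then $D$ has a cycle with exactly $m$ vertices of each partite set. Moreover, for at least $\frac1{120}$ of all choices $(S_1,\dots,S_c)$ with $S_i\subseteq V_i$ and $|S_i|=m$, the digraph $D[S_1\cup\dots\cup S_c]$ is Hamiltonian.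
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture is true: for $c\ge 5$, a regular $c$-partite tournament with all parts of size $r$ has, for every $m\in\{1,\dots,r\}$, a cycle with exactly $m$ vertices of each part.
\end{corollary}

\begin{proof}
Every vertex has $(c-1)r$ neighbors and equal in- and outdegree, so $d^+(x)=(c-1)r/2$, and \eqref{eq:balance} follows on dividing by $r$.
\end{proof}

\begin{theorem}\label{thm:four}
For every even $r\ge2$ there is a regular $4$-partite tournament with all parts of size $r$ that has no cycle with exactly one vertex of each part.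
\end{theorem}

Hence $c\ge5$ cannot be replaced by $c\ge4$ in Theorem~\ref{thm:main}.

\subsection*{The idea}
For a $c$-partite tournament $T$ with all parts of size $m$ put
\[
b(x)=d_T^+(x)-d_T^-(x),\qquad Q(T)=\sum_{x\in V(T)}b(x)^2,\qquad n=(c-1)m,\qquad K=c(c-1)m^2 .
\]
Every vertex of $T$ has $n$ neighbors, there are $cm$ vertices, and $K=cm\cdot n=\frac{c}{c-1}n^2$. The number $Q(T)$ measures how far $T$ is from being regular, and $K$ is its natural scale: if the arcs of $T$ were oriented by independent fair coin flips, each $b(x)$ would be a sum of $n$ independent signs, so $\mathbb E\,b(x)^2=n$ and $\mathbb E\,Q(T)=K$. Section~\ref{sec:sampling} shows that $\mathbb E\,Q(T)\le K$ also holds when $T$ is induced by a random choice of the $S_i$ in $D$. How the out-neighbors of a vertex are distributed over the parts does not matter; a very uneven distribution even helps. For instance, if $D$ arises from a regular tournament on $\{1,\dots,c\}$ by replacing each vertex by $r$ independent ones, then $b\equiv0$ for every choice.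

The rest is deterministic. We show that a non-Hamiltonian $T$ has a vertex of in- or outdegree $0$ or satisfies $Q(T)\ge(1+\delta)K$ with a definite $\delta>0$. By Markov's inequality the second alternative has probability at most $\frac1{1+\delta}$. The first one is so unlikely that the two probabilities add up to less than $1$, and hence a random $T$ avoids both with positive probability. For $m=r$ there is nothing random: if $D$ is regular then $T=D$ has $Q(T)=0$ and positive degrees, so it is Hamiltonian by the deterministic part alone.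

All lower bounds for $Q$ come from one inequality (Cauchy--Schwarz): for $P\subseteq V(T)$ and $f\colon P\to\mathbb R$ not identically $0$,
\begin{equation}\label{eq:test}
\sum_{x\in P}b(x)^2\ \ge\ \frac{\bigl(\sum_{x\in P}f(x)b(x)\bigr)^2}{\sum_{x\in P}f(x)^2}.
\end{equation}
We call $f$ a test function. For disjoint vertex sets $P,P'$ let $\operatorname{adj}(P,P')$ be the number of adjacent pairs with one vertex in each, let $e(P,P')$ be the number of arcs from $P$ to $P'$, and write $P\Rightarrow P'$ if $e(P',P)=0$. Since arcs inside $P$ contribute $0$ to $\sum_Pb$,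
\begin{equation}\label{eq:cut}
\sum_{x\in P}b(x)=e(P,V(T)\setminus P)-e(V(T)\setminus P,P),\qquad \sum_{x\in V(T)}b(x)=0 .
\end{equation}

\section{A random choice of vertices}\label{sec:sampling}

Choose $S_i\subseteq V_i$ with $|S_i|=m$ uniformly and independently for $i=1,\dots,c$, and let $T=D[S_1\cup\dots\cup S_c]$. Put
\[
\varepsilon(c,m)=2cm\,2^{-n},\qquad n=(c-1)m .
\]

\begin{lemma}\label{lem:sampling}
Under \eqref{eq:balance},
\textup{(a)} $\mathbb E\,Q(T)\le K$, and
\textup{(b)} with probability at least $1-\varepsilon(c,m)$ all in- and outdegrees of $T$ are at least $1$.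
\end{lemma}

\begin{proof}
Let $x\in V_i$ and condition on $x\in S_i$; the sets $S_j$ with $j\ne i$ remain independent and uniform. Put $a_j=|N^+(x)\cap V_j|$, $p_j=a_j/r_j$ and $X_j=|N^+(x)\cap S_j|$. Then $X_j$ is hypergeometric, with mean $mp_j$ and variance $mp_j(1-p_j)\frac{r_j-m}{r_j-1}\le \frac m4$ (for $r_j=1$ it is constant).

(a) In $S_j$ the vertex $x$ has $X_j$ out-neighbors and $m-X_j$ in-neighbors, so $b(x)=\sum_{j\ne i}(2X_j-m)$. Its mean is $2m\sum_{j\ne i}p_j-(c-1)m=0$ by \eqref{eq:balance}, and by independence its variance is $4\sum_{j\ne i}\operatorname{Var}X_j\le(c-1)m=n$. As $\mathbb P(x\in S_i)=m/r_i$,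
\[
\mathbb E\,Q(T)=\sum_i\sum_{x\in V_i}\frac m{r_i}\,\mathbb E\bigl[b(x)^2\mid x\in S_i\bigr]\le\sum_i r_i\cdot\frac m{r_i}\cdot n=cmn=K .
\]

(b) We have
\[
\mathbb P(X_j=0)=\prod_{l=0}^{m-1}\frac{\max(r_j-a_j-l,0)}{r_j-l}\le(1-p_j)^m ,
\]
because $1-\frac{a_j}{r_j-l}\le1-\frac{a_j}{r_j}$ and $1-p_j\ge0$. The numbers $1-p_j$, $j\ne i$, have mean $\frac12$ by \eqref{eq:balance}. By independence and the inequality of arithmetic and geometric means,
\[
\mathbb P(d_T^+(x)=0\mid x\in S_i)\le\prod_{j\ne i}(1-p_j)^m\le2^{-(c-1)m}=2^{-n}.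
\]
The in-neighbor densities $|N^-(x)\cap V_j|/r_j=1-p_j$ also sum to $\frac{c-1}2$, so the same bound holds for $d_T^-(x)=0$. Hence the expected number of pairs consisting of a vertex of $T$ and one of its two degrees that vanishes is at most $cm\cdot2\cdot2^{-n}=\varepsilon(c,m)$, which bounds the probability that there is such a pair.
\end{proof}

\section{The method for one vertex per part}\label{sec:one}

For $m=1$ the digraph $T$ is a tournament on $c$ vertices, and the whole argument fits on half a page. We use:

\begin{theorem}[Camion \cite{camion}]\label{thm:camion}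
A strong tournament on at least $3$ vertices is Hamiltonian.
\end{theorem}

Recall that the strong components of a tournament are linearly ordered, with all arcs between two of them directed from the earlier to the later one.

\begin{lemma}\label{lem:one}
Let $T$ be a non-Hamiltonian tournament on $c\ge5$ vertices with all in- and outdegrees at least $1$. Then $c\ge6$ and $Q(T)\ge3c(c-3)$.
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:camion}, $T$ is not strong. Let $X$ be its first strong component and $W$ the set of all other vertices, $|X|=a$, $|W|=w$. If $X$ or the last component were a single vertex, that vertex would have indegree or outdegree $0$. No strong tournament has exactly $2$ vertices. So both components have at least $3$ vertices; hence $a,w\ge3$ and $c\ge6$. Since $X\Rightarrow W$, \eqref{eq:cut} gives $\sum_Xb=aw=-\sum_Wb$. Applying \eqref{eq:test} with $f=1$ on $X$ and on $W$ separately,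
\[
Q(T)\ge\frac{(aw)^2}a+\frac{(aw)^2}w=(a+w)aw=c\,aw\ge3c(c-3).\qedhere
\]
\end{proof}

Take $c=6$. A non-Hamiltonian $T$ without vertices of in- or outdegree $0$ must consist of two directed triangles $X\Rightarrow W$. Then $b=3$ on $X$ and $b=-3$ on $W$, so $Q(T)=54$, while $\mathbb E\,Q(T)\le K=30$. By Markov's inequality this happens with probability at most $\frac{30}{54}=\frac59$, and by Lemma~\ref{lem:sampling}(b) a vertex of in- or outdegree $0$ occurs with probability at most $\frac{12}{32}=\frac38$. Since $\frac59+\frac38=\frac{67}{72}<1$, some $T$ is Hamiltonian.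

\begin{proof}[Proof of Theorem~\ref{thm:main} for $m=1$]
A Hamiltonian cycle of $T$ is a cycle of $D$ with exactly one vertex of each part. By Lemmas~\ref{lem:sampling} and~\ref{lem:one} and Markov's inequality, the probability that $T$ is not Hamiltonian is at most $\varepsilon(5,1)=\frac{10}{16}$ for $c=5$ and at most $\frac{67}{72}$ for $c=6$. For $c\ge7$ it is at most
\[
\varepsilon(c,1)+\frac{c(c-1)}{3c(c-3)}\le\frac{14}{64}+\frac{c-1}{3(c-3)}\le\frac{14}{64}+\frac12<0.72 ,
\]
since $\varepsilon(c,1)=2c\,2^{-(c-1)}$ and $\frac{c-1}{c-3}$ decrease in $c$. All these are below $1-\frac1{120}$.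
\end{proof}

\begin{remark}\label{rem:four}
For $c=4$, $m=1$ we have $\varepsilon(4,1)=8\cdot2^{-3}=1$, so already the bound for vertices of in- or outdegree $0$ leaves no room. Nothing better is possible: in the examples of Section~\ref{sec:four}, \emph{every} choice of one vertex per part gives exactly one vertex of in- or outdegree $0$.
\end{remark}

\section{The gap for several vertices per part}\label{sec:gap}

\begin{proposition}\label{prop:gap}
Let $c\ge5$ and $m\ge2$, and let $T$ be a non-Hamiltonian $c$-partite tournament with all parts of size $m$ and all in- and outdegrees at least $1$. Then $Q(T)\ge q_0(c,m)$, where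
\[
q_0(5,2)=90,\qquad q_0(5,3)=183,\qquad q_0(c,m)=1.05\,K\ \text{ for all other }(c,m).
\]
\end{proposition}

For $(5,2)$ and $(5,3)$ the values of $K$ are $80$ and $180$, so in absolute terms the gap above $K$ is small there. The degree hypothesis is natural: a vertex of outdegree $n$ contributes only $n^2=\frac{c-1}cK<K$ to $Q(T)$, so this contribution alone does not let Markov's inequality exclude such a vertex. This is what Lemma~\ref{lem:sampling}(b) is for.

\begin{proof}[Proof of Theorem~\ref{thm:main} for $m\ge2$, given Proposition~\ref{prop:gap}]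
By Lemma~\ref{lem:sampling} and Markov's inequality, the probability that $T$ is not Hamiltonian is at most $\varepsilon(c,m)+K/q_0(c,m)$. This equals
\[
\frac{20}{256}+\frac{80}{90}<0.968\ \text{ for }(5,2),\qquad
\frac{30}{4096}+\frac{180}{183}<0.9911\ \text{ for }(5,3).
\]
The function $\varepsilon$ decreases in $c$ and in $m$, the ratios of consecutive values being $\frac{c+1}c2^{-m}<1$ and $\frac{m+1}m2^{-(c-1)}<1$. In the remaining cases, $c\ge6$, $m\ge2$ or $c=5$, $m\ge4$, it is therefore at most $\max\{\varepsilon(6,2),\varepsilon(5,4)\}=\max\{\frac{24}{1024},\frac{40}{65536}\}<0.0235$, and the sum is at most $0.0235+\frac1{1.05}<0.976$. All bounds are below $1-\frac1{120}>0.9916$. A Hamiltonian cycle of $T$ is a cycle of $D$ with exactly $m$ vertices of each part.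
\end{proof}

It remains to prove Proposition~\ref{prop:gap}. A \emph{cycle-factor} of $T$ is a spanning collection of vertex-disjoint cycles. There are two ways to be non-Hamiltonian: $T$ has a cycle-factor, but no Hamiltonian cycle (Section~\ref{sec:factor}); or $T$ has no cycle-factor (Sections~\ref{sec:nofactor} and~\ref{sec:eval}). From here through Section~\ref{sec:eval}, $T$ is as in Proposition~\ref{prop:gap}, with parts $V_1,\dots,V_c$ of size $m\ge2$, $c\ge5$, and $Q=Q(T)$.

\section{Cycle-factors that cannot be merged}\label{sec:factor}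

The first obstruction is governed by a theorem of Yeo. For a vertex $y$ on a cycle of a cycle-factor, $y^+$ and $y^-$ denote its successor and predecessor on that cycle.

\begin{theorem}[Yeo \cite{yeo}]\label{thm:yeo}
Let $T$ be a $c$-partite tournament that has a cycle-factor but no Hamiltonian cycle. Then there are a partite set $V^*$ of $T$ and an indexing $C_1,\dots,C_k$ $(k\ge2)$ of the cycles of some cycle-factor with a minimum number of cycles such that for every arc $yx$ from $C_j$ to $C_1$ with $2\le j\le k$, both $y^+$ and $x^-$ lie in $V^*$.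
\end{theorem}

So only few vertices can be the ends of arcs that enter $C_1$, and most arcs between $C_1$ and the rest leave $C_1$. We turn this into a lower bound for $Q$.

\begin{lemma}\label{lem:factor}
If $T$ has a cycle-factor but no Hamiltonian cycle, then $Q\ge q_0(c,m)$.
\end{lemma}

\begin{proof}
Take $C_1,\dots,C_k$ and $V^*$ from Theorem~\ref{thm:yeo}. Let $X=V(C_1)$, $W=V(T)\setminus X$, $a=|X|\ge3$, $w=|W|\ge3$, $q=|X\cap V^*|$ and $p=|W\cap V^*|$, so $a+w=cm$ and $p+q=m$. Every arc from $W$ to $X$ goes from $W_0=\{y\in W:y^+\in V^*\}$ to $X_0=\{x\in X:x^-\in V^*\}$. The successor map is a bijection of $W$ and the predecessor map is a bijection of $X$, so $|W_0|=p$, $|X_0|=q$ and $e(W,X)\le pq$. Consecutive vertices of a cycle lie in different parts, hence $W_0$ and $X_0$ are disjoint from $V^*$, and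
\begin{equation}\label{eq:aq}
a\ge2q,\qquad w\ge2p .
\end{equation}
Put $F=\sum_Xb=-\sum_Wb$. By \eqref{eq:cut}, and by \eqref{eq:test} with $f=1$ on $X$ and on $W$ separately,
\begin{equation}\label{eq:F}
F=\operatorname{adj}(X,W)-2e(W,X)\ge\operatorname{adj}(X,W)-2pq,\qquad Q\ge\frac{F^2}a+\frac{F^2}w=cm\,\frac{F^2}{aw}.
\end{equation}
From now on we use only that $X,W$ is a partition of $V(T)$ with $a,w\ge3$, that $p+q=m$, the inequalities \eqref{eq:aq}, and the bounds $F\ge\operatorname{adj}(X,W)-2pq$ and $Q\ge F^2/a+F^2/w$ for the number $F$. All of this is symmetric under exchanging $(X,a,q)$ with $(W,w,p)$, so we may assume $a\le w$. With $x_i=|X\cap V_i|$ and $\sum x_i^2\ge a^2/c$,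
\begin{equation}\label{eq:adj}
\operatorname{adj}(X,W)=aw-\sum_ix_i(m-x_i)\ge aw-am+\frac{a^2}c=aw-\frac{a(cm-a)}c=\Bigl(1-\frac1c\Bigr)aw .
\end{equation}

\emph{Case 1: $a\ge m$ and $(c,m)\ne(5,2)$.} Then $aw=a(cm-a)\ge(c-1)m^2$ because $m\le a\le cm/2$, and $2pq\le m^2/2$. Thus
\[
\frac F{\sqrt{aw}}\ge\frac{c-1}c\sqrt{aw}-\frac{m^2}{2\sqrt{aw}},
\]
and the right side increases with $aw$. Inserting $aw=(c-1)m^2$ gives
\[
\frac F{\sqrt{aw}}\ge m\sqrt{c-1}\;\kappa_c,\qquad\kappa_c=1-\frac1c-\frac1{2(c-1)}>0,
\]
so $Q\ge cm\cdot m^2(c-1)\kappa_c^2=m\kappa_c^2K$. Here $\kappa_c$ increases with $c$, $\kappa_5=0.675$ and $\kappa_6>0.733$. For $m\ge3$ we get $m\kappa_c^2\ge1.36$; for $m=2$ and $c\ge6$ we get $m\kappa_c^2\ge1.07$. Both suffice ($1.36\cdot180>183$).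

\emph{Case 2: $(c,m)=(5,2)$.} Here $3\le a\le5$, so $aw=a(10-a)\ge21$, and $pq\le1$. As before, $F/\sqrt{aw}\ge0.8\sqrt{aw}-2/\sqrt{aw}$, where the right side increases with $aw$ and is positive. Hence $F^2/(aw)\ge(0.8\cdot21-2)^2/21>10.4$ and $Q>104>90$.

\emph{Case 3: $a<m$.} Then $m\ge4$. Instead of \eqref{eq:adj}, which is too weak now, we use that a vertex of $X$ has at most $m-1$ non-neighbors in $W$. Moreover $q\le a/2<m/2$, and $q\mapsto q(m-q)$ increases on $[0,m/2]$, so $2pq=2q(m-q)\le a(m-\frac a2)$. Therefore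
\[
F\ge a(cm-a)-a(m-1)-a\Bigl(m-\frac a2\Bigr)=a\Bigl(\Lambda-\frac a2\Bigr),\qquad\Lambda=(c-2)m+1.
\]
Here $\Lambda-\frac a2>0$, so $Q\ge F^2/a\ge a(\Lambda-\frac a2)^2$. The derivative of the last expression in $a$ is $(\Lambda-\frac a2)(\Lambda-\frac{3a}2)$, which is positive for $a<\frac23\Lambda$; and $\frac23\Lambda>2m>a$. So we may put $a=3$, and as $\frac12\le\frac m8$,
\[
Q\ge3\Bigl((c-2)m-\frac12\Bigr)^2\ge3\Bigl(c-\frac{17}8\Bigr)^2m^2=\frac{3(c-\frac{17}8)^2}{c(c-1)}\,K .
\]
The last quotient increases with $c$, because its logarithmic derivative is $\frac2{c-17/8}-\frac1c-\frac1{c-1}>0$; at $c=5$ it is $\frac{1587}{1280}>1.2$. So $Q\ge1.2K$. Since $m\ge4$, this suffices.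
\end{proof}

\section{No cycle-factor: structure and the main inequality}\label{sec:nofactor}

\subsection{The structure}

\begin{lemma}\label{lem:structure}
If $T$ has no cycle-factor, then $V(T)$ is a disjoint union $Y\cup Z\cup U\cup L$ such that $Y$ is independent and
\begin{equation}\label{eq:S}
|Y|=|Z|+1,\qquad U\Rightarrow Y,\qquad Y\Rightarrow L,\qquad U\Rightarrow L .
\end{equation}
\end{lemma}

\begin{proof}
Take the bipartite graph on two copies $x^{\mathrm{out}},x^{\mathrm{in}}$ of every vertex $x$, with an edge $x^{\mathrm{out}}y^{\mathrm{in}}$ for every arc $xy$. A perfect matching in it is a permutation $\pi$ of $V(T)$ such that $x\,\pi(x)$ is always an arc, that is, a cycle-factor. So there is none, and by Hall's theorem some $A\subseteq V(T)$ satisfies $|N^+(A)|<|A|$, where $N^+(A)$ is the union of the out-neighborhoods. Take $A$ inclusion-minimal. Deleting one vertex of $A$ leaves a set whose out-neighborhood has at least $|A|-1$ elements, so $|N^+(A)|=|A|-1$. Put $B=N^+(A)$ and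
\[
Y=A\setminus B,\quad Z=B\setminus A,\quad L=A\cap B,\quad U=V(T)\setminus(A\cup B).
\]
Then $|Y|-|Z|=|A|-|B|=1$. All arcs leaving vertices of $A=Y\cup L$ end in $B=Z\cup L$. Hence no arc from $Y$ ends in $Y$ or $U$, and no arc from $L$ ends in $Y$ or $U$, which gives the rest.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=latex,thick]
\node[draw,ellipse,minimum width=1.7cm,minimum height=1cm] (U) at (0,0) {$U$};
\node[draw,ellipse,minimum width=1.7cm,minimum height=1cm] (Y) at (4,0) {$Y$};
\node[draw,ellipse,minimum width=1.7cm,minimum height=1cm] (L) at (8,0) {$L$};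
\node[draw,ellipse,minimum width=1.7cm,minimum height=1cm] (Z) at (4,-2) {$Z$};
\draw[->] (U) -- (Y);
\draw[->] (Y) -- (L);
\draw[->] (U) to[bend left=28] (L);
\draw[dashed] (U) -- (Z);
\draw[dashed] (Y) -- (Z);
\draw[dashed] (L) -- (Z);
\end{tikzpicture}
\caption{A multipartite tournament without a cycle-factor. All arcs between different sets among $U$, $Y$, $L$ point to the right, and $Y$ is independent. The arcs at $Z$ (dashed) and those inside $U$ and inside $L$ are arbitrary. Only $Z$ can lead back to the left; the set $Y$ has one vertex more than $Z$.}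
\label{fig:S}
\end{figure}

Figure~\ref{fig:S} shows the situation. From now on $T$ has no cycle-factor, and we use only \eqref{eq:S}, the independence of $Y$ and, in one place, that all degrees are at least $1$. Reversing all arcs preserves $Q$ and the degree condition, and it preserves \eqref{eq:S} with $U$ and $L$ exchanged. So we may assume
\[
s:=|U|\le t:=|L| .
\]
Let $z=|Z|$. The independent set $Y$ lies in one part, say $Y\subseteq V_1$; hence $z+1\le m$. Put
\begin{equation}\label{eq:Rg}
R=s+t=cm-2z-1,\qquad g=(c-1)m-2z=R-(m-1)\ge(c-3)m+2,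
\end{equation}
where the inequality follows from $z\le m-1$.

What is the source of imbalance? If $U$ is small, the vertices of $Y$ send out many more arcs than they receive. If $U$ is not small, then $U\Rightarrow L$ pushes $b$ up on $U$ and down on $L$. The main inequality adds the two effects.

\begin{lemma}\label{lem:main}
With $H=(R+1)g+2z$ and $\lambda=H^2/R^3$,
\begin{equation}\label{eq:main}
Q\ \ge\ \Psi(s):=\lambda\,s(R-s)+(z+1)\bigl(\max(g-2s,0)\bigr)^2 .
\end{equation}
\end{lemma}

\subsection{Proof of the main inequality}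

Let $z_j,u_j,l_j$ be the numbers of vertices of $V_j$ in $Z,U,L$, and let $M_j=u_j+l_j$. Counting $V_j$,
\begin{equation}\label{eq:M}
M_1=m-1-z-z_1,\qquad M_j=m-z_j\quad(j\ge2).
\end{equation}

\emph{The vertices of $Y$.} A vertex $v\in Y\subseteq V_1$ dominates the $t-l_1$ vertices of $L\setminus V_1$, is dominated by the $s-u_1$ vertices of $U\setminus V_1$, and has $z-z_1$ neighbors in $Z$. Hence
\[
b(v)\ge(t-l_1)-(s-u_1)-(z-z_1)\ge t-s-M_1-(z-z_1)=t-s-(m-1)+2z_1\ge g-2s ,
\]
since $t-s=R-2s$. As $|Y|=z+1$, this gives the second term of \eqref{eq:main}.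

\emph{The vertices of $U\cup L$.} We show $\sum_{U\cup L}b^2\ge\lambda s(R-s)$. This is trivial for $s=0$, so let $s\ge1$. Put
\[
\theta=\frac sR\in\bigl(0,\tfrac12\bigr],\qquad\tau=\theta(1-\theta)=\frac{st}{R^2},\qquad\kappa=1-2\theta\ge0,
\]
and use in \eqref{eq:test} the test function $f=1-\theta$ on $U$ and $f=-\theta$ on $L$, which sums to $0$. Here $\sum f^2=s(1-\theta)^2+t\theta^2=R\tau$, and it remains to bound $G=\sum_{U\cup L}f(x)b(x)$ from below.

An arc $xy$ within $U\cup L$ contributes $f(x)-f(y)$ to $G$: this is $0$ within $U$ or within $L$, and $1$ for an arc from $U$ to $L$. There are $\operatorname{adj}(U,L)=st-\sum_ju_jl_j$ arcs of the latter kind, and none from $L$ to $U$. An adjacent pair in $U\times Y$ contributes $1-\theta$, and one in $L\times Y$ contributes $\theta$, since its arc enters $L$, where $f=-\theta$. An adjacent pair in $U\times Z$ contributes at least $-(1-\theta)$, and one in $L\times Z$ at least $-\theta$. Now a vertex of $V_j$ in $U\cup L$ has, for $j\ge2$, $z+1$ neighbors in $Y$ and $z-z_j$ in $Z$;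 for $j=1$ it has none in $Y$ and $z-z_1$ in $Z$. So, with
\[
d_j=1+z_j\quad(j\ge2),\qquad d_1=-(z-z_1),
\]
we obtain
\begin{equation}\label{eq:G}
G\ \ge\ st-\sum_ju_jl_j+\sum_jd_j\bigl((1-\theta)u_j+\theta l_j\bigr).
\end{equation}

The right side depends on how $U$ is distributed over the parts. We compare with the proportional distribution and write $u_j=\theta M_j+e_j$, $l_j=(1-\theta)M_j-e_j$. Since $\sum u_j=s=\theta R$ and $\sum M_j=R$, we have $\sum_je_j=0$. Then
\[
u_jl_j=\tau M_j^2+\kappa e_jM_j-e_j^2,\qquad(1-\theta)u_j+\theta l_j=2\tau M_j+\kappa e_j,\qquad st=\tau R^2,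
\]
and \eqref{eq:G} becomes
\[
G\ge\tau\Bigl[R^2-\sum_jM_j^2+2\sum_jd_jM_j\Bigr]+\kappa\sum_j(d_j-M_j)e_j+\sum_je_j^2 .
\]
By \eqref{eq:M}, $d_j-M_j=2z_j+1-m$ for \emph{every} $j$: for $j\ge2$ it is $(1+z_j)-(m-z_j)$, and for $j=1$ it is $-(z-z_1)-(m-1-z-z_1)$. As $\sum e_j=0$, the constant $1-m$ drops out, and the linear term is $2\kappa\sum_jz_je_j$. From $u_j\ge0$ we have $e_j\ge-\theta M_j$, and $\kappa\theta\le(1-\theta)\theta=\tau$; since $\kappa\ge0$,
\[
2\kappa\sum_jz_je_j\ge-2\tau\sum_jz_jM_j .
\]
Here $d_j-z_j=1$ for $j\ge2$ and $d_1-z_1=-z$. Dropping $\sum e_j^2\ge0$ we get $G\ge\tau H'$ with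
\[
H'=R^2-\sum_jM_j^2+2\sum_{j\ge2}M_j-2zM_1 .
\]

It remains to check $H'\ge H$. By \eqref{eq:M},
\begin{align*}
M_1^2+2zM_1&=(M_1+z)^2-z^2=(m-1-z_1)^2-z^2\\
&=(m-1)^2-2(m-1)z_1+z_1^2-z^2,\\
M_j^2-2M_j&=m(m-2)-2(m-1)z_j+z_j^2\qquad(j\ge2).
\end{align*}
Summing up, and using $z^2=(\sum z_j)^2\ge\sum z_j^2$,
\begin{align*}
H'&=R^2-(m-1)^2-(c-1)m(m-2)+2(m-1)z+\Bigl(z^2-\sum_jz_j^2\Bigr)\\
&\ge g(R+m-1)-(g+2z)(m-2)+2(m-1)z=(R+1)g+2z=H ,
\end{align*}
where $R^2-(m-1)^2=g(R+m-1)$ and $(c-1)m=g+2z$ by \eqref{eq:Rg}. So $G\ge\tau H>0$, and \eqref{eq:test} gives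
\[
\sum_{x\in U\cup L}b(x)^2\ge\frac{G^2}{R\tau}\ge\frac{\tau H^2}R=\frac{st\,H^2}{R^3}=\lambda s(R-s).
\]
This completes the proof of Lemma~\ref{lem:main}.\hfill$\square$

\section{No cycle-factor: evaluation}\label{sec:eval}

We now deduce $Q\ge q_0(c,m)$ from \eqref{eq:main} for all $0\le z\le m-1$ and $0\le s\le R/2$, with one triple $(c,m,z)=(5,2,1)$ treated by hand. Together with Lemma~\ref{lem:factor} this proves Proposition~\ref{prop:gap}.

\subsection{The case $z=0$}

Now $Y=\{v\}$, $Z=\emptyset$, $g=n\ge8$, $R=cm-1\ge9$ and $\lambda=(R+1)^2n^2/R^3$. This is the only place where the degree condition is needed: all in-neighbors of $v$ lie in $U$, so $d^-(v)\ge1$ implies $s\ge1$. (For $s=0$, \eqref{eq:main} would give only $n^2<K$.) Recall $K=\frac c{c-1}n^2\le1.25\,n^2$.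

If $s=1$, then, as $\frac1R\ge\frac1{R^2}+\frac1{R^3}$ and $n-2\ge\frac34n$,
\[
\Psi(1)=n^2\,\frac{(R+1)^2(R-1)}{R^3}+(n-2)^2
=n^2\Bigl(1+\frac1R-\frac1{R^2}-\frac1{R^3}\Bigr)+(n-2)^2\ge n^2\Bigl(1+\frac9{16}\Bigr)\ge1.25K .
\]
If $2\le s\le R/2$, then $s(R-s)\ge2(R-2)$ and
\[
\Psi(s)\ge2n^2\Bigl(1+\frac2R\Bigr)\Bigl(1-\frac2R\Bigr)\ge2n^2\Bigl(1-\frac4{81}\Bigr)\ge1.9\,n^2\ge1.5K .
\]
So $Q\ge1.25K\ge q_0(c,m)$ (for $(5,2)$ and $(5,3)$, $1.25K$ is $100$ and $225$).

\subsection{Reduction to two numbers}

For $z\ge1$ put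
\[
I=\lambda\,\frac g2\Bigl(R-\frac g2\Bigr),\qquad J=(z+1)g^2 .
\]
If $\Psi$ is regarded as a function of a real variable $s$, then $J$ is its value at $s=0$, and $I$ is its value at $s=g/2$, where the second term of \eqref{eq:main} vanishes. These two values control $\Psi$ on the whole range.

\begin{lemma}\label{lem:two}
Let $z\ge1$. If $I\ge\ell K$ and $J\ge\mu K$ with $\mu>\ell/2>0$, then
\begin{equation}\label{eq:two}
Q\ge\Bigl(\ell-\frac{\ell^2}{16\mu-8\ell}\Bigr)K .
\end{equation}
\end{lemma}

\begin{proof}
If $\frac g2\le s\le\frac R2$, then $\Psi(s)\ge I\ge\ell K$, because $s(R-s)$ increases for $s\le\frac R2$. Let $s<\frac g2$ and $\varphi=1-\frac{2s}g\in(0,1]$. Then $s=\frac g2(1-\varphi)$, $g-2s=g\varphi$ and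
\[
R-s=\Bigl(R-\frac g2\Bigr)(1+\rho\varphi),\qquad\rho=\frac g{2R-g}=\frac g{g+2(m-1)}\ge\frac12 ,
\]
since $g\ge(c-3)m+2\ge2m+2$. Hence
\[
\Psi(s)=I(1-\varphi)(1+\rho\varphi)+J\varphi^2\ge I\Bigl(1-\frac\varphi2-\frac{\varphi^2}2\Bigr)+J\varphi^2
\ge\Bigl(\ell-\frac\ell2\varphi+\bigl(\mu-\frac\ell2\bigr)\varphi^2\Bigr)K ,
\]
where the bracket after $I$ equals $(1-\varphi)(1+\frac\varphi2)\ge0$. The minimum of the quadratic over all real $\varphi$ is $\ell-\frac{(\ell/2)^2}{4(\mu-\ell/2)}$, which is the factor in \eqref{eq:two}.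
\end{proof}

\subsection{Bounds for $J$ and $I$}

\emph{Bounds for $J$.} The function $(z+1)(n-2z)^2$ of real $z$ has derivative $(n-2z)(n-6z-4)$. On $[1,m-1]$ the first factor is positive and the second is decreasing, so the minimum over this interval is at an endpoint. There,
\begin{equation}\label{eq:J}
\frac JK\Big|_{z=1}=\frac{2(c-1)}c\Bigl(1-\frac2n\Bigr)^2,\qquad
\frac JK\Big|_{z=m-1}=\frac{(c-3)^2m+4(c-3)+4/m}{c(c-1)} .
\end{equation}
The first expression increases with $c$ and with $m$. The second increases with $m\ge2$, as $(c-3)^2-4/m^2>0$; at $m=2$ it equals $\frac{2(c-2)^2}{c(c-1)}$, which increases with $c$ (logarithmic derivative $\frac2{c-2}-\frac1c-\frac1{c-1}>0$). Hence: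
\begin{itemize}
\item for $c\ge6$, $m\ge2$ both are at least their common value $\frac{16}{15}>1.06$ at $(6,2)$;
\item for $c=5$, $m\ge4$ they are at least $1.6\cdot(\frac78)^2=1.225$ and $\frac{16+8+1}{20}=1.25$.
\end{itemize}

\emph{Bounds for $I$.} Let $h=m-1$, so $R=g+h$ and $2R-g=g+2h$. Since $H\ge(R+1)g$,
\begin{equation}\label{eq:I}
I\ge\frac{(R+1)^2g^3(g+2h)}{4R^3}=\frac14(R+1)^2\Bigl(\frac gR\Bigr)^3(g+2h),
\end{equation}
and for fixed $h$ every factor is nondecreasing in $g$. Inserting the least possible value $g=(c-3)m+2$ from \eqref{eq:Rg}, for which $R=(c-2)m+1$ and $g+2h=(c-1)m$, we get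
\[
\frac IK\ge\ell_0(c,m):=\frac{((c-2)m+2)^2\,((c-3)m+2)^3}{4cm\,((c-2)m+1)^3}.
\]
With $\alpha=(c-2)m$ and $\beta=(c-3)m$,
\[
m\,\frac{\partial}{\partial m}\ln\ell_0=1-\frac4{\alpha+2}-\frac6{\beta+2}+\frac3{\alpha+1}\ge1-\frac1{\alpha+2}-\frac6{\beta+2},
\]
which is positive when $\alpha\ge8$ and $\beta\ge6$, hence for $c\ge6$, $m\ge2$ and for $c=5$, $m\ge3$. Moreover $\ell_0(c,2)=\frac{4(c-1)^2(c-2)^3}{c(2c-3)^3}$ increases with $c$, because its logarithmic derivative $\frac2{c-1}-\frac1c+\frac3{c-2}-\frac3{c-3/2}$ is positive. Therefore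
\begin{itemize}
\item for $c\ge6$, $m\ge2$: $I/K\ge\ell_0(6,2)=\frac{6400}{4374}>1.4$;
\item for $c=5$, $m\ge5$: $I/K\ge\ell_0(5,5)=\frac{499392}{409600}>1.2$;
\item for $c=5$, $m=4$, where $K=320$: $I>384=1.2K$. Indeed, for $z\in\{1,2\}$ we have $g\ge12$, and by monotonicity in $g$ the value of \eqref{eq:I} at $g=12$, $R=15$ gives $I\ge\frac{256\cdot1728\cdot18}{4\cdot3375}>589$. For $z=3$ we have $g=10$, $R=13$, and we use the exact value $H=14\cdot10+6=146$: $I=\frac{146^2}{13^3}\cdot5\cdot8=\frac{852640}{2197}>388$.
\end{itemize}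

\subsection{All cases with $z\ge1$}

\emph{$c\ge6$, $m\ge2$.} Lemma~\ref{lem:two} with $\ell=1.4$, $\mu=1.06$ gives the factor $1.4-\frac{1.96}{5.76}>1.059$.

\emph{$c=5$, $m\ge4$.} With $\ell=1.2$, $\mu=1.225$ the factor is $1.2-\frac{1.44}{10}=1.056$.

In both cases $Q\ge1.05K=q_0(c,m)$. It remains to treat $c=5$ and $m\in\{2,3\}$.

\emph{$(c,m,z)=(5,3,1)$.} Here $K=180$, $g=10$, $R=12$, $J=200>1.1K$, and by \eqref{eq:I} $I\ge\frac{169\cdot1000\cdot14}{4\cdot1728}>342>1.4K$. With $\ell=1.4$, $\mu=1.1$ the factor is $1.4-\frac{1.96}{6.4}>1.09$, so $Q>1.09\cdot180>183$.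

\emph{$(c,m,z)=(5,3,2)$.} Here Lemma~\ref{lem:two} is too weak, so we use that $s$ is an integer. We have $R=10$, $g=8$, $H=11\cdot8+4=92$, $\lambda=8.464$ and
\[
\Psi(s)=8.464\,s(10-s)+3\bigl(\max(8-2s,0)\bigr)^2 .
\]
For $s=0,1,\dots,5$ the values are $192$, $184.176$, $183.424$, $189.744$, $203.136$, $211.6$. All are at least $183$.

\emph{$(c,m,z)=(5,2,1)$.} Here $K=80$ but $\Psi(0)=J=72$, so \eqref{eq:main} does not suffice and we count exactly. Now $R=7$, $g=6$, and $|Y|=2$, so $Y=V_1$. Let $Z=\{z_0\}$ with, say, $z_0\in V_2$, and let $v$ be the other vertex of $V_2$. Then $U\cup L=\{v\}\cup V_3\cup V_4\cup V_5$, and $s\le3$. As shown in the proof of Lemma~\ref{lem:main}, $b(y)\ge6-2s\ge0$ for both $y\in Y$. Let $E=\operatorname{adj}(U,L)=st-\pi$, where $\pi$ is the number of the parts $V_3,V_4,V_5$ that are split between $U$ and $L$. A vertex of $U\cup L$ has two neighbors in $Y$ and, unless it is $v$, one in $Z$. By \eqref{eq:S} and \eqref{eq:cut},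
\[
F_U:=\sum_Ub\ge E+s+[v\in U],\qquad F_L:=-\sum_Lb\ge E+t+[v\in L],
\]
where $[\,\cdot\,]$ is $1$ if the condition holds and $0$ otherwise. Applying \eqref{eq:test} with constant $f$ on $U$ and on $L$, for $s\ge1$,
\[
Q\ge\frac{F_U^2}s+\frac{F_L^2}t+2(6-2s)^2 .
\]
\begin{itemize}
\item $s=0$: $b(y)\ge6$ for both $y\in Y$, so $\sum_Yb\ge12$ and the other $8$ vertices have $\sum b\le-12$. Hence $Q\ge2\cdot36+\frac{144}8=90$.
\item $s=1$, $t=6$. If $v\in L$, then $\pi=1$, $E=5$, $F_U\ge6$, $F_L\ge12$ and $Q\ge36+24+32=92$. If $v\in U$, then $\pi=0$, $E=6$, $F_U\ge8$, $F_L\ge12$ and $Q\ge64+24+32=120$.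
\item $s=2$, $t=5$. If $v\in L$, then $\pi\le2$, $E\ge8$, $F_U\ge10$, $F_L\ge14$ and $Q\ge50+39.2+8=97.2$. If $v\in U$, then $\pi=1$, $E=9$, $F_U\ge12$, $F_L\ge14$ and $Q\ge72+39.2+8=119.2$.
\item $s=3$, $t=4$: $\pi\le3$, so $E\ge9$, $F_U\ge12$, $F_L\ge13$ and $Q\ge48+42.25=90.25$.
\end{itemize}
So $Q\ge90$.

All $c\ge5$, $m\ge2$ and $0\le z\le m-1$ have been treated. This proves Proposition~\ref{prop:gap}, and with it Theorem~\ref{thm:main}. \hfill$\square$

\section{Four parts}\label{sec:four}

We prove Theorem~\ref{thm:four}. The construction takes a four-vertex tournament $\omega$ that is not Hamiltonian, doubles each vertex into a pair of opposite sign (reversing all arcs at a vertex when its sign changes), and blows up. An invariant that only changes sign under such reversals shows that no choice of signs produces a $4$-cycle.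

For a skew-symmetric $4\times4$ matrix $\epsilon$ let
\[
\operatorname{pf}(\epsilon)=\epsilon_{12}\epsilon_{34}-\epsilon_{13}\epsilon_{24}+\epsilon_{14}\epsilon_{23}
\]
be its Pfaffian. Since $\operatorname{pf}(\epsilon)^2=\det\epsilon$, simultaneous permutation of rows and columns does not change $|\operatorname{pf}(\epsilon)|$. For a tournament on $\{1,2,3,4\}$ we put $\epsilon_{ij}=1$ and $\epsilon_{ji}=-1$ if $ij$ is an arc. So $|\operatorname{pf}|$ does not depend on the labeling.

\begin{proof}[Proof of Theorem~\ref{thm:four}]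
Let $r=2k$, and let $\omega_{ij}$ be the entries belonging to the tournament with arcs from $1$ to $2,3,4$ and the cycle $2\to3\to4\to2$. Then $\omega_{12}=\omega_{13}=\omega_{14}=\omega_{23}=\omega_{34}=1$ and $\omega_{24}=-1$. Let $V_1,\dots,V_4$ be disjoint sets of size $r$, each split into $V_i^+$ and $V_i^-$ of size $k$. For $i\ne j$, $x\in V_i^{\alpha}$ and $y\in V_j^{\beta}$ with signs $\alpha,\beta\in\{1,-1\}$, let $x\to y$ if $\omega_{ij}\alpha\beta=1$ and $y\to x$ otherwise. This is consistent since $\omega_{ji}=-\omega_{ij}$. Each $x\in V_i$ has exactly $k$ out-neighbors and $k$ in-neighbors in every $V_j$ with $j\ne i$, so this $4$-partite tournament is regular, with all in- and outdegrees equal to $3k$.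

Choose one vertex from each $V_i$, of sign $\alpha_i$. The four vertices induce the tournament with $\epsilon_{ij}=\omega_{ij}\alpha_i\alpha_j$, and every term of the Pfaffian contains each $\alpha_i$ exactly once:
\[
\operatorname{pf}(\epsilon)=\alpha_1\alpha_2\alpha_3\alpha_4\,(1+1+1)=\pm3 .
\]
If the four vertices formed a $4$-cycle, we could relabel them so that $1\to2\to3\to4\to1$, and the Pfaffian would be $1-\epsilon_{13}\epsilon_{24}-1=\pm1$, a contradiction. Hence there is no cycle with exactly one vertex of each part.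
\end{proof}

As announced in Remark~\ref{rem:four}, each of these four-vertex tournaments has exactly one vertex of in- or outdegree $0$. Indeed, it is not Hamiltonian, hence by Theorem~\ref{thm:camion} not strong. As strong components of a tournament have size $1$ or at least $3$, it is transitive or consists of a directed triangle and a source or sink. It is not transitive, because the transitive tournament ($\epsilon_{ij}=1$ for $i<j$) has Pfaffian $1-1+1=1$.

\begin{thebibliography}{9}

\bibitem{camion}
Camion, 1959. (A strong tournament on at least $3$ vertices is Hamiltonian.)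

\bibitem{source}
\emph{Cycles with a given number of vertices from each partite set in regular multipartite tournaments},
\texttt{https://www.dml.cz/manakin/bitstream/handle/10338.dmlcz/128109/}\linebreak[1]\texttt{CzechMathJ\_56-2006-3\_3.pdf}.

\bibitem{yeo}
A. Yeo, \emph{One-diregular subgraphs in semicomplete multipartite digraphs}, J. Graph Theory \textbf{24} (1997), 175--185.

\end{thebibliography}

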